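\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Self-Correcting Sparse Codes of Large Distance\\ without a Small-Bias Condition}


\begin{abstract}
Let $C\subseteq\mathbb F_2^n$ be a linear code with $2\le|C|\le n^t$ and minimum distance at least
$\frac12-n^{-\gamma}$, with no upper bound on the distances between codewords. We show that for all large $n$ such a code is
locally self-correctable with at most $t/\gamma+4$ queries from a constant fraction of errors. This removes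
the small-bias condition from self-correction of sparse binary codes. The same sampler, with longer relations and repeated a bounded
number of times, works over every $\mathbb F_q$ and for every radius below $\frac12(1-\frac1q)$. For
$0<\gamma<\frac12$ the number of queries in the binary theorem is optimal up to an additive constant,
and the polynomial rate $n^{-\gamma}$ cannot be replaced by $n^{-o(1)}$.
\end{abstract}

\section{The question and the answer}

A locally self-correctable code allows one to read a single symbol of a corrupted codeword while looking at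
only a bounded number of positions. We ask which sparse linear codes have this property.

\paragraph{Definitions.} For $x,y\in\mathbb F_q^n$ let $\delta(x,y)$ be the fraction of coordinates in which
$x$ and $y$ differ, and let $\mathrm{wt}(x)=\delta(x,0)$. For a linear code $C\subseteq\mathbb F_q^n$ with $|C|\ge2$ let
$\delta(C)=\min_{x\ne y\in C}\delta(x,y)$, which is the least weight of a nonzero codeword. The code is
\emph{$\epsilon$-biased} if $1-\frac1q-\epsilon\le\delta(x,y)\le1-\frac1q+\epsilon$ for all $x\ne y$ in $C$.

Let $k\ge1$ be an integer and $0<\tau_0<\delta(C)/2$. The code $C$ is \emph{$(k,\tau_0)$-locally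
self-correctable} if there is a randomized algorithm as follows. It is given $i\in[n]$ and oracle access to a word
$z\in\mathbb F_q^n$ with $\delta(z,c)\le\tau_0$ for some $c\in C$ (unique, since $\tau_0<\delta(C)/2$); it
queries at most $k$ coordinates of $z$ and outputs $c_i$ with probability at least $\frac23$. The algorithm
may depend on $C$, and there is no computational restriction.

\paragraph{The question.} A code with at most $n^t$ words is called $n^t$-sparse. How far apart can its words be?
For each coordinate $j$, the proportion of codewords that are nonzero at $j$ is either $0$ or $1-\frac1q$. Averaging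
the weights over the nonzero codewords therefore gives
\begin{equation}\label{eq:plotkin}
\delta(C)\le\Bigl(1-\frac1q\Bigr)\frac{|C|}{|C|-1}.
\end{equation}
So a code with many words and $\delta(C)\ge1-\frac1q-n^{-\gamma}$ has nearly the largest possible distance.
This is the lower half of the $n^{-\gamma}$-bias condition; the upper half forbids distances much larger than $1-\frac1q$. For example,
a binary code that contains the all-ones word $\mathbf 1$, such as the repetition code $\{0,\mathbf 1\}$, has two words at distance $1$ and
violates the upper half as soon as $n^{-\gamma}<\frac12$.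

For every $t$ and $\gamma$ and all sufficiently large $n$, linear codes that are both $n^t$-sparse and $n^{-\gamma}$-biased are known to be
locally self-correctable, and also locally testable, with constants depending only on $t$ and $\gamma$. This was proved by Kaufman and Sudan
for $q=2$ and generalized to all $q$. For local testability in the binary case, Kaufman and Sudan
removed the upper half of the bias condition. For self-correction the paper \cite{sparse} leaves this as a problem: ``Even in
the binary case, removing the small bias condition for self-correctability of sparse codes with large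
distance is still an open problem.'' We show that it can be removed, again with constants depending only on $t$ and $\gamma$.

\begin{theorem}\label{thm:binary}
Let $t,\gamma>0$, let $r$ be the smallest odd integer greater than $t/\gamma$, and put $k=r+2\le t/\gamma+4$
and $\tau_0=\frac1{18k}$. For all sufficiently large $n$, depending only on $t$ and $\gamma$, every linear
code $C\subseteq\mathbb F_2^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge\frac12-n^{-\gamma}$ is
$(k,\tau_0)$-locally self-correctable.
\end{theorem}

For $t\le 0$ there are no such codes, so nothing is lost by assuming $t>0$. The second theorem treats all alphabets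
and all radii, at the price of a larger, but still bounded, number of queries.

\begin{theorem}\label{thm:radius}
Let $q$ be a prime power, $t,\gamma>0$ and $0<\tau_0<\frac12(1-\frac1q)$. There is $k=k(q,t,\gamma,\tau_0)$
such that for all sufficiently large $n$, every linear code $C\subseteq\mathbb F_q^n$ with $2\le|C|\le n^t$ and
$\delta(C)\ge1-\frac1q-n^{-\gamma}$ is $(k,\tau_0)$-locally self-correctable.
\end{theorem}

The range of $\tau_0$ is essentially maximal: by \eqref{eq:plotkin}, no fixed $\tau_0>\frac12(1-\frac1q)$
satisfies $\tau_0<\delta(C)/2$ once $|C|$ is large.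

\begin{theorem}\label{thm:lower}
Let $t>0$ and $0<\gamma<\frac12$. Suppose that $k$ and $\tau_0>0$ are such that, for all sufficiently large $n$,
every linear $C\subseteq\mathbb F_2^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge\frac12-n^{-\gamma}$ is
$(k,\tau_0)$-locally self-correctable. Then
\[
k\ \ge\ 2\Bigl\lceil\frac t{2\gamma}\Bigr\rceil-2\ \ge\ \frac t\gamma-2 .
\]
This remains true if only $n^{-\gamma}$-biased codes are considered.
\end{theorem}

\begin{corollary}\label{cor}
\begin{enumerate}
\item For $t>0$ and $0<\gamma<\frac12$, the least $k$ for which the hypothesis of Theorem~\ref{thm:lower} holds with some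
$\tau_0>0$ lies in $[\frac t\gamma-2,\frac t\gamma+4]$.
\item Let $t>0$ and $\eta_n=n^{-o(1)}$. There are no constants $k$ and $\tau_0>0$ such that for all sufficiently large
$n$ every linear $C\subseteq\mathbb F_2^n$ with $2\le|C|\le n^t$ and $\delta(C)\ge\frac12-\eta_n$ is
$(k,\tau_0)$-locally self-correctable.
\end{enumerate}
\end{corollary}

\begin{proof}
Part 1 combines Theorems~\ref{thm:binary} and~\ref{thm:lower}. For part 2, suppose that $k,\tau_0$ are such constants, and fix
$\gamma\in(0,\frac12)$. For large $n$ we have $n^{-\gamma}\le\eta_n$, so $k,\tau_0$ satisfy the hypothesis of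
Theorem~\ref{thm:lower} and $k\ge\frac t\gamma-2$. This cannot hold for all $\gamma\in(0,\frac12)$.
\end{proof}

Section~\ref{sec:relations} turns the problem into one about sums over codewords.
Section~\ref{sec:byhand} works out the smallest code in which the difficulty and its remedy are visible. The three theorems
are proved in Sections~\ref{sec:binary}, \ref{sec:radius} and~\ref{sec:lower}.

\section{Random relations among the coordinates}\label{sec:relations}

Let $C\subseteq\mathbb F_q^n$ be a linear code with $|C|\ge2$, let $C^*$ be the space of linear functionals $C\to\mathbb F_q$, and let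
$\ell_j\in C^*$ be the functional $c\mapsto c_j$. If
\[
\ell_i=\lambda_1\ell_{j_1}+\dots+\lambda_s\ell_{j_s},
\]
then $c_i=\sum_l\lambda_lc_{j_l}$ for every $c\in C$, so $c_i$ can be computed from the $s$
symbols $c_{j_1},\dots,c_{j_s}$. A natural corrector chooses such a relation at random and evaluates its right side on the received
word. It succeeds against a small fraction of errors if relations of bounded length exist and each individual query is spread
over $[n]$, that is, hits every position with probability $O(1/n)$. Both requirements concern probabilities of the form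
$\Pr[\sum_l\lambda_l\ell_{j_l}=\ell]$, which we compute with characters.

Fix a nontrivial additive character of $\mathbb F_q$, that is, a nonconstant map
$\chi:\mathbb F_q\to\mathbb C^\times$ with $\chi(x+y)=\chi(x)\chi(y)$. Its values have absolute value $1$, and
$\sum_{x}\chi(x)=0$. A nonzero $\ell\in C^*$ takes all values in $\mathbb F_q$ equally often, so
\begin{equation}\label{eq:indicator}
\mathbf 1[\ell=0]=\frac1{|C|}\sum_{v\in C}\chi(\ell(v))\qquad(\ell\in C^*).
\end{equation}
For $w\in\mathbb F_q^n$ put
\begin{equation}\label{eq:A}
A(w)=\mathbb E_{j\in[n],\,\lambda\in\mathbb F_q^*}\,\chi(\lambda w_j)=1-\frac q{q-1}\,\mathrm{wt}(w)\in[-1,1].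
\end{equation}
The second equality holds because the average over $\lambda$ is $1$ if $w_j=0$ and $-\frac1{q-1}$ otherwise.
In particular $A(yw)=A(w)$ for $y\in\mathbb F_q^*$. For codewords $v\in C$ we write $b(v)=A(v)$. When $q=2$ we have
$\chi(x)=(-1)^x$, the only $\lambda$ is $1$, and $A(w)=1-2\,\mathrm{wt}(w)$.

Throughout, before any conditioning, the pairs $(j_l,\lambda_l)$ are independent and uniform in $[n]\times\mathbb F_q^*$.

\begin{lemma}\label{lem:identity}
For $w\in\mathbb F_q^n$, $\ell\in C^*$ and $s\ge1$,
\[
|C|\;\mathbb E\Bigl[\chi\Bigl(\sum_{l\le s}\lambda_lw_{j_l}\Bigr)\,\mathbf 1\Bigl[\sum_{l\le s}\lambda_l\ell_{j_l}=\ell\Bigr]\Bigr]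
=\sum_{v\in C}\chi(-\ell(v))\,A(w+v)^s .
\]
In particular (take $w=0$)
\[
S_s(\ell):=|C|\,\Pr\Bigl[\sum_{l\le s}\lambda_l\ell_{j_l}=\ell\Bigr]=\sum_{v\in C}\chi(-\ell(v))\,b(v)^s .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:indicator}, applied to $\sum_l\lambda_l\ell_{j_l}-\ell$, the indicator times $|C|$ equals
$\sum_{v}\chi(-\ell(v))\prod_l\chi(\lambda_lv_{j_l})$. Multiply by $\prod_l\chi(\lambda_lw_{j_l})$ and
take expectations. By independence the $v$-term becomes $\chi(-\ell(v))$ times the $s$-th power of
$\mathbb E\,\chi(\lambda_1(w+v)_{j_1})=A(w+v)$.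
\end{proof}

The distance hypothesis $\delta(C)\ge1-\frac1q-n^{-\gamma}$ says exactly that
\begin{equation}\label{eq:eps}
b(v)\le\varepsilon:=\frac q{q-1}\,n^{-\gamma}\quad(0\ne v\in C),
\end{equation}
while $b(0)=1$ always. It gives no lower bound on $b(v)$ beyond the trivial one: codewords with $b(v)$ far below $0$ are those that the
small-bias condition would exclude.

\section{One heavy codeword, by hand}\label{sec:byhand}

Let $q=2$. If $C$ is small-biased, so that $|b(v)|\le\varepsilon$ for all $v\ne0$, and if $s>t/\gamma$, then
Lemma~\ref{lem:identity} gives $|S_s(\ell)-1|\le|C|\varepsilon^s\le2^sn^{t-\gamma s}\to0$ for every $\ell$. All functionals are then represented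
almost equally often by sums of $s$ coordinates, so relations exist. If moreover $s-1>t/\gamma$, the same estimate for $s-1$ shows that the
queries are spread: conditioned on the relation $\ell_{j_1}+\dots+\ell_{j_s}=\ell_i$, we have $j_1=j$ with probability
$S_{s-1}(\ell_i-\ell_j)/(nS_s(\ell_i))=(1+o(1))/n$. Without small bias, codewords with $b(v)$ near $-1$ can cancel the main term $b(0)^s=1$.

The smallest instance is $C=\{0,u\}$. Let $U=\{j:u_j=1\}$, let $Z=[n]\setminus U$, and suppose that $|Z|=\beta n$ with
$0<\beta\le\frac12$. Put $\theta=1-2\beta$. Then $\delta(C)=1-\beta\ge\frac12$ and $b(u)=-\theta$, so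
\[
\Pr[\ell_{j_1}+\dots+\ell_{j_s}=\ell_i]=\tfrac12\bigl(1+(-1)^{u_i}(-\theta)^s\bigr).
\]
\emph{If $\beta$ is at most the error radius, no fixed length $s$ works at all coordinates.} The relation holds if and only if the number of $l$
with $j_l\in U$ has the parity of $u_i$. Suppose that $s$ is even and $i\in U$. Then an odd number of queries fall in $U$, hence an odd number
fall in $Z$; if the adversary flips all of $Z$, which costs only a fraction $\beta$ of errors, the corrector is
\emph{always} wrong. Suppose instead that $s$ is odd and $i\in Z$. Then an even number of queries fall in $U$, again an odd number fall in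
$Z$, and the corrector is again always wrong. So for small $\beta$ the length must have the parity of $u_i$.

\emph{Two consecutive lengths suffice, and the right one need not be chosen by hand.} Let $s_0\ge2$ be even, draw
$s\in\{s_0,s_0+1\}$ uniformly together with $j_1,\dots,j_s$, and condition on the relation. For $i\in U$ the conditional probability
that $s$ is even is
\[
\frac{1-\theta^{s_0}}{(1-\theta^{s_0})+(1+\theta^{s_0+1})}\le 1-\theta^{s_0}\le 2\beta s_0,
\]
since the denominator is at least $1$. For $i\in Z$ the conditional probability that $s$ is odd is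
\[
\frac{1-\theta^{s_0+1}}{(1+\theta^{s_0})+(1-\theta^{s_0+1})}\le\tfrac12\bigl(1-\theta^{s_0+1}\bigr)\le\beta(s_0+1),
\]
since the denominator is at least $2$. If $\beta$ is small, the conditioning itself selects the right parity. If $\beta$ is not small, then
$\theta^{s}$ is bounded away from $1$. For either parity the relation then has probability bounded below, so conditioning on it
increases the probability of any event by at most a constant factor, and neither parity is dangerous.

In formulas, averaging over the two lengths replaces $b^s$ by
\[
\varphi(b)=\tfrac12\bigl(b^{s_0}+b^{s_0+1}\bigr)=b^{s_0}\,\frac{1+b}2 ,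
\]
which is $1$ at $b=1$ but vanishes at $b=-1$. A general code may have many codewords with negative $b$, of
all sizes, so one more idea is needed: a bound on their \emph{total} contribution.

\section{The binary theorem}\label{sec:binary}

\paragraph{Control of the negative words.} The distance hypothesis does not bound any single negative $b(v)$, but
Lemma~\ref{lem:identity} bounds their sum. The number of ways of writing $0$ as a combination of $r$
coordinates is nonnegative, and for odd $r$ the negative words enter this count with a negative sign. Hence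
they cannot outweigh the others.

\begin{lemma}\label{lem:moments}
Let $C\subseteq\mathbb F_q^n$ be linear, let $r\ge1$ be odd and let $0<\varepsilon\le1$. Suppose that $b(v)\le\varepsilon$ for all nonzero
$v\in C$, and put $E=|C|\varepsilon^r$. Then
\begin{enumerate}
\item[(a)] $\displaystyle\sum_{v\in C,\ b(v)<0}|b(v)|^r\le1+E$;
\item[(b)] $\displaystyle\sum_{v\in C}|b(v)|^m\le2+2E$ for every integer $m\ge r$;
\item[(c)] $\displaystyle\sum_{v\in C}A(w+v)^{r+1}\le2+2E$ for every $w\in\mathbb F_q^n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\sum_vb(v)^r=S_r(0)\ge0$. Since $r$ is odd,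
$\sum_{b(v)<0}|b(v)|^r\le\sum_{b(v)\ge0}b(v)^r\le1+|C|\varepsilon^r$.

(b) Since $|b(v)|\le1$, we may take $m=r$. The word $0$ contributes $1$, the words with $b(v)<0$ at most $1+E$ by
(a), and the remaining words at most $|C|\varepsilon^r=E$.

(c) By Lemma~\ref{lem:identity} with $\ell=0$ and $s=r+1$, the left side, which is real, equals
\[
|C|\;\mathbb E\Bigl[\chi\Bigl(\sum_l\lambda_lw_{j_l}\Bigr)\mathbf 1\Bigl[\sum_l\lambda_l\ell_{j_l}=0\Bigr]\Bigr]
\le|C|\Pr\Bigl[\sum_l\lambda_l\ell_{j_l}=0\Bigr]=\sum_{v}b(v)^{r+1},
\]
and (b) applies.
\end{proof}

The code $\{0,\mathbf 1\}\subseteq\mathbb F_2^n$ shows that the $1$ in (a) cannot be lowered: there the sum is $|b(\mathbf 1)|^r=1$ for every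
$r$, while $\varepsilon$, and hence $E$, may be taken arbitrarily small. So (a)
alone permits the negative words to cancel the main term $b(0)^s=1$ completely. The random length supplies the missing constant factor.
Part (c) will be used only in Section~\ref{sec:radius}.

\paragraph{The sampler.} Let $r$ be the smallest odd integer greater than $t/\gamma$. With $\varepsilon$ as in
\eqref{eq:eps} and $|C|\le n^t$,
\begin{equation}\label{eq:E}
E=|C|\varepsilon^r\le2^r\,n^{t-\gamma r}\longrightarrow0\qquad(n\to\infty).
\end{equation}
This is where the sparsity of $C$ and the polynomial rate in the distance enter. For an integer $L\ge1$ and a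
coordinate $i$, the \emph{sampler of parameter $L$} draws
\[
s=r+1+\mathrm{Bin}(L,\tfrac12)\quad\text{and}\quad(j_1,\lambda_1),\dots,(j_s,\lambda_s),
\]
conditioned on the event $H$ that $\sum_{l\le s}\lambda_l\ell_{j_l}=\ell_i$. It queries the received word $z$
at $j_1,\dots,j_s$ and returns $\sum_l\lambda_lz_{j_l}$. The length and the positions are conditioned jointly,
as in Section~\ref{sec:byhand}; of course one must check that $\Pr[H]>0$. Before conditioning, $s$ is independent of the pairs
$(j_l,\lambda_l)$. Since
\[
\mathbb E\,y^s=\Phi(y):=y^{r+1}\Bigl(\frac{1+y}2\Bigr)^L,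
\]
averaging Lemma~\ref{lem:identity} over $s$ gives, for every $w\in\mathbb F_q^n$,
\begin{equation}\label{eq:PhiId}
|C|\;\mathbb E\Bigl[\chi\Bigl(\sum_{l\le s}\lambda_lw_{j_l}\Bigr)\mathbf 1_H\Bigr]=\sum_{v\in C}\chi(-v_i)\,\Phi(A(w+v)),
\end{equation}
where the expectation is unconditional. As $r+1$ is even, $\Phi\ge0$ on $[-1,1]$, and $\Phi(1)=1$.

\begin{proof}[Proof of Theorem~\ref{thm:binary}]
Here $q=2$, $\varepsilon=2n^{-\gamma}$, all $\lambda_l=1$, and we use the sampler with $L=1$. Thus $s$ is drawn from
$\{r+1,r+2\}$, and at most $k=r+2$ coordinates are queried. Take $n$ so large that $\varepsilon\le1$,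
$E\le\frac14$ and $\tau_0<\delta(C)/2$. The last condition holds for large $n$ because $\tau_0\le\frac1{54}$ and
$\delta(C)\ge\frac12-n^{-\gamma}$.

\emph{Relations exist.} Here $\Phi(y)=y^{r+1}\frac{1+y}2$. If $b(v)<0$, then
\[
\Phi(b(v))=|b(v)|^r\cdot\frac{|b(v)|\,(1-|b(v)|)}2\le\frac18|b(v)|^r .
\]
If $v\ne0$ and $b(v)\ge0$, then $\Phi(b(v))\le b(v)^r\le\varepsilon^r$. By \eqref{eq:PhiId} with $w=0$ and
Lemma~\ref{lem:moments}(a),
\[
|C|\Pr[H]=\sum_{v\in C}(-1)^{v_i}\Phi(b(v))\ge1-\sum_{0\ne v\in C}\Phi(b(v))\ge1-\frac{1+E}8-E\ge\frac{19}{32}>\frac12 .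
\]

\emph{Each query is spread out.} Fix a position $l\le r+2$ and $j\in[n]$. If $\sigma\in\{r+1,r+2\}$ and $l\le\sigma$, then given
$s=\sigma$ and $j_l=j$ the event $H$ says that the other $\sigma-1$ functionals sum to $\ell_i-\ell_j$. Hence
\[
|C|\Pr[s=\sigma,\ j_l=j,\ H]=\frac12\cdot\frac1n\,S_{\sigma-1}(\ell_i-\ell_j)\le\frac1{2n}\sum_{v\in C}|b(v)|^{\sigma-1}\le\frac1{2n}\cdot\frac52 ,
\]
by Lemma~\ref{lem:moments}(b). This applies because $\sigma-1\ge r$, and it is the reason why the lengths start at $r+1$
and not at $r$. Summing over the (at most two) values of $\sigma$ and dividing by $|C|\Pr[H]>\frac12$,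
\[
\Pr[\,l\le s\text{ and }j_l=j\mid H\,]\le\frac5n .
\]

\emph{Correctness.} Let $\delta(z,c)\le\tau_0$ with $c\in C$. If no queried position lies in the set
$\{j:z_j\ne c_j\}$, which has at most $\tau_0n$ elements, the output is $\sum_lc_{j_l}=c_i$. By the union bound over the at most $k$
positions, the failure probability is at most $5k\tau_0=\frac5{18}<\frac13$.
\end{proof}

\section{All alphabets and the full radius}\label{sec:radius}

The proof above tolerates only a fraction of errors of order $1/k$, because it requires \emph{every} query to be correct. For larger radii we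
must allow errors among the queries and show that the returned value is still biased toward $c_i$. Let the received word be $z=c+e$
with $c\in C$ and $\mathrm{wt}(e)=\tau$. The sampler returns $c_i+X$ with $X=\sum_l\lambda_le_{j_l}$, and by
\eqref{eq:PhiId} the Fourier transform of the law of $X$ given $H$ is governed by the numbers
\[
\alpha=A(e)=1-\frac q{q-1}\tau,\qquad a_v=A(e-v)=1-\frac q{q-1}\delta(e,v)\quad(v\in C),
\]
where $a_0=\alpha$. We want the term of $v=0$ to dominate. Two special cases, with $q=2$, show what can prevent this.
\begin{itemize}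
\item If $v\in C$ has weight $\frac12$ and $e$ lies halfway between $0$ and $v$, then $\tau=\frac14$ and
$a_v=\alpha=\frac12$: the two terms are equal in absolute value, and no length $s$ separates them. This is why we need $\alpha>\frac12$, that
is, $\tau<\frac12(1-\frac1q)$. When $\alpha>\frac12$, every $a_v$ with $v\ne0$ will be at most $1-\alpha+\varepsilon<\alpha$ for large $n$, and longer relations amplify
the gap.
\item If $C=\{0,\mathbf 1\}$, then $a_{\mathbf 1}=-\alpha$. A fixed length $s$ gives two terms of equal absolute value. In
contrast, $\Phi(-\alpha)=\alpha^{r+1}(\frac{1-\alpha}2)^L$ is much smaller than $\Phi(\alpha)=\alpha^{r+1}(\frac{1+\alpha}2)^L$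
when $L$ is large.
\end{itemize}
So a large $L$ overcomes both kinds of competitors at once. Lemma~\ref{lem:moments}(c) controls their total contribution,
uniformly in $e$.

\begin{proof}[Proof of Theorem~\ref{thm:radius}]
Let $r$, $\varepsilon$, $E$ and the sampler be as in Section~\ref{sec:binary}. Put
\[
\alpha_0=1-\frac q{q-1}\tau_0>\frac12,\qquad\kappa=\frac23(1+\alpha_0)>1,
\]
and choose $L$ with $\alpha_0^{r+1}\kappa^L\ge10$. Take $n$ so large that $\varepsilon\le\alpha_0-\frac12$,
$E\le\frac14$ and $\tau_0<\delta(C)/2$; in particular $\varepsilon\le1$. The last condition holds for large $n$ because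
$\delta(C)/2\ge\frac12(1-\frac1q)-\frac12n^{-\gamma}$.

\emph{Step 1: the word $0$ dominates.} Let $e\in\mathbb F_q^n$ with $\mathrm{wt}(e)=\tau\le\tau_0$, so that $\alpha\ge\alpha_0$. We claim that
\begin{equation}\label{eq:dom}
\sum_{0\ne v\in C}\Phi(a_v)\le\frac14\Phi(\alpha).
\end{equation}
For $0\ne v\in C$ we have $\delta(e,v)\ge\mathrm{wt}(v)-\tau\ge\delta(C)-\tau$, hence $-1\le a_v\le\varepsilon+(1-\alpha)$
and $0\le\frac{1+a_v}2\le\frac{2-\alpha+\varepsilon}2$. By Lemma~\ref{lem:moments}(c) with $w=e$ (replacing $v$ by $-v$ in the sum),
\[
\sum_{0\ne v\in C}\Phi(a_v)\le\Bigl(\frac{2-\alpha+\varepsilon}2\Bigr)^L\sum_{v\in C}a_v^{r+1}\le\frac52\Bigl(\frac{2-\alpha+\varepsilon}2\Bigr)^L .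
\]
The right side is at most $\frac14\Phi(\alpha)=\frac14\alpha^{r+1}(\frac{1+\alpha}2)^L$ if and only if
\[
\alpha^{r+1}\Bigl(\frac{1+\alpha}{2-\alpha+\varepsilon}\Bigr)^L\ge10 .
\]
The left side increases with $\alpha\in(0,1]$. At $\alpha=\alpha_0$ it is at least $\alpha_0^{r+1}\kappa^L\ge10$,
because $2-\alpha_0+\varepsilon\le\frac32$. This proves \eqref{eq:dom}.

\emph{Step 2: the returned value is biased toward $c_i$.} Let $z=c+e$ be the received word, with $c\in C$ and $\mathrm{wt}(e)=\tau\le\tau_0$,
and let $X=\sum_l\lambda_le_{j_l}$. For $y\in\mathbb F_q$ let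
\[
N_y=|C|\;\mathbb E[\chi(yX)\mathbf 1_H]=\sum_{v\in C}\chi(-v_i)\,\Phi(A(ye+v)),
\]
by \eqref{eq:PhiId} with $w=ye$. For $y=0$ this is $D:=|C|\Pr[H]=\sum_v\chi(-v_i)\Phi(b(v))$. Apply
\eqref{eq:dom} to the zero error vector, for which $\alpha=1$ and $a_v=A(-v)=b(v)$: we get $|D-1|\le\frac14$. In particular $\Pr[H]>0$
and $D\le\frac54$. For $y\ne0$, replace $v$ by $-yv$, which permutes $C$, and use $A(y(e-v))=A(e-v)$. With \eqref{eq:dom} this gives
\[
N_y=\sum_{v\in C}\chi(yv_i)\,\Phi(a_v)=\Phi(\alpha)(1+\zeta_y),\qquad\zeta_y\in\mathbb C,\quad|\zeta_y|\le\frac14 .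
\]
Let $p(x)=\Pr[X=x\mid H]$. By Fourier inversion, $p(x)=\frac1{qD}\sum_{y}\chi(-xy)N_y$. Hence for $x\ne0$
\[
p(0)-p(x)=\frac{\Phi(\alpha)}{qD}\,\operatorname{Re}\sum_{y\ne0}(1+\zeta_y)\bigl(1-\chi(-xy)\bigr).
\]
Here $\sum_{y\ne0}(1-\chi(-xy))=q$, since the term $y=0$ would be $0$ and $\sum_y\chi(-xy)=0$. Moreover,
$\bigl|\sum_{y\ne0}\zeta_y(1-\chi(-xy))\bigr|\le\frac14\cdot2(q-1)<\frac q2$. Since $\Phi$ is increasing on $[0,1]$,
\[
p(0)-p(x)\ge\frac{\Phi(\alpha)}{2D}\ge\frac25\,\Phi(\alpha_0)=:\theta>0\qquad(x\ne0).
\]

\emph{Step 3: plurality vote.} Run the sampler $M=\lceil2\theta^{-2}\ln(3q)\rceil$ times independently and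
output the most frequent returned value. For fixed $x\ne0$, the number of times $c_i$ is returned minus the number of times
$c_i+x$ is returned is a sum of $M$ independent, identically distributed variables with values in $\{-1,0,1\}$ and
mean at least $\theta$. By Hoeffding's inequality this sum is at most $0$ with probability at most $e^{-M\theta^2/2}\le\frac1{3q}$. A
union bound over the $q-1$ values of $x$ shows that the output differs from $c_i$ with probability less than
$\frac13$. The number of queries is at most $k=(r+1+L)M$, which depends only on $q,t,\gamma,\tau_0$.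
\end{proof}

\section{The number of queries}\label{sec:lower}

We now show that about $t/\gamma$ queries are needed when $\gamma<\frac12$, even for small-biased binary codes. The idea is to
make few coordinates say nothing about another one: if any $2d$ coordinates of a random codeword are
independent and uniform, then $2d-1$ of them carry no information about a further one. For $d=1$ the words
$(\mathrm{Tr}(ax))_{x\in F^*}$, with $a$ in a finite field $F$ of characteristic $2$, do this: distinct nonzero $x,x'$ give
distinct nonzero functionals of $a$, so any two coordinates are independent and uniform. For larger $d$ we use odd-degree polynomials with $d$ coefficients.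

Two points need care. First, the parameters. Such a code of length $m$ has about $m^d$ words and bias at most of order $m^{-1/2}$.
Repeating every coordinate changes neither the number of words nor the bias, but it increases the length; with $n\approx m^{1/(2\gamma)}$ the bias
becomes at most of order $n^{-\gamma}$ and the size about $n^{2\gamma d}$, which is why $d<t/(2\gamma)$ is the natural limit.
Second, a repeated symbol could be read from another copy. The adversary prevents this by overwriting all copies,
which is cheap.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]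
Let $d=\lceil\frac t{2\gamma}\rceil-1$. We show that $k\ge2d$; since $2d\ge\frac t\gamma-2$, this is the claim. If $d=0$ there is nothing to
prove, so let $d\ge1$. Since $d<\frac t{2\gamma}$, we can choose $\gamma'\in(\gamma,\frac12)$ with $d<\frac t{2\gamma'}$. For
large $a$ (in particular with $2^a-1\ge2d$) let $F=\mathbb F_{2^a}$ and
\[
m=2^a-1,\qquad R=\bigl\lfloor m^{1/(2\gamma')-1}\bigr\rfloor\ge1,\qquad n=mR .
\]
Here $R\ge1$ because $\gamma'<\frac12$. Since $\lfloor \xi\rfloor\ge \xi/2$ for $\xi\ge1$,
\begin{equation}\label{eq:n}
\tfrac12\,m^{1/(2\gamma')}\le n\le m^{1/(2\gamma')} .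
\end{equation}
With $\mathrm{Tr}:F\to\mathbb F_2$ the trace, let
\[
C_0=\Bigl\{(\mathrm{Tr}f(x))_{x\in F^*}:\ f=\sum_{l=1}^da_lx^{2l-1},\ a_l\in F\Bigr\}\subseteq\mathbb F_2^m,
\]
and let $C\subseteq\mathbb F_2^n$ be $C_0$ with each coordinate repeated $R$ times.

\emph{Bias and size.} A nonzero $f$ as above has odd degree at most $2d-1$. Weil's bound \cite[Thm.~5.38]{LN}
states that $|\sum_{x\in F}\psi(f(x))|\le(D-1)|F|^{1/2}$ for a nontrivial additive character $\psi$ of $F$ and a polynomial
$f$ of degree $D\ge1$ coprime to $|F|$. With $\psi=(-1)^{\mathrm{Tr}}$ it gives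
$|\sum_{x\in F}(-1)^{\mathrm{Tr}f(x)}|\le(2d-2)2^{a/2}$. The term $x=0$ equals $1$, and $2^{a/2}=(m+1)^{1/2}\le\sqrt2\,m^{1/2}$. Hence the
codeword of $f$ satisfies
\[
|b|\le\frac{(2d-2)2^{a/2}+1}m\le\frac{2\sqrt2\,(d-1)m^{1/2}+1}m\le3d\,m^{-1/2}.
\]
By \eqref{eq:n}, $n^{-\gamma}\ge m^{-\gamma/(2\gamma')}$ with $\frac\gamma{2\gamma'}<\frac12$, so for large $a$ we have
$|b|\le2n^{-\gamma}$. As $b=1-2\,\mathrm{wt}$, this means that the distances in $C$ lie within $n^{-\gamma}$ of $\frac12$:
the code is $n^{-\gamma}$-biased, and in particular $\delta(C)\ge\frac12-n^{-\gamma}$. For large $a$ also $|b|<1$ whenever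
$f\ne0$, so the linear map from $f$ to its codeword is injective and
\[
2\le|C|=(m+1)^d\le(2m)^d\le2^{-t}m^{t/(2\gamma')}\le n^t ,
\]
where the third inequality holds for large $a$ because $d<\frac t{2\gamma'}$, and the last is \eqref{eq:n}.

\emph{Independence.} Any $2d$ coordinates of $C_0$ are linearly independent functionals on $C_0$. Indeed, let
$\emptyset\ne S\subseteq F^*$ with $|S|\le2d$, and suppose that $\sum_{x\in S}\mathrm{Tr}f(x)=0$ for all $f$. Put
$p_j=\sum_{x\in S}x^j$. Taking $f=ax^{2l-1}$ gives $\mathrm{Tr}(a\,p_{2l-1})=0$ for all $a\in F$. Since the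
trace form is nondegenerate, $p_j=0$ for all odd $j\le2d-1$. In characteristic $2$ we have $p_{2j}=p_j^2$, so
$p_1=\dots=p_{2d}=0$. Hence the matrix $(x^j)_{1\le j\le|S|,\,x\in S}$ annihilates the all-ones vector.
But this matrix is a Vandermonde matrix with distinct nonzero nodes, each column multiplied by its node, so it is
invertible, a contradiction. Consequently any $2d$ coordinates of a uniformly random word of $C_0$ are independent and
uniform.

\emph{Fooling the corrector.} Fix $x_0\in F^*$ and let $i\in[n]$ be one of its copies. Draw $c\in C$ uniformly and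
let $z$ agree with $c$ except that all $R$ copies of $x_0$ are set to $0$. Then $\delta(z,c)\le\frac Rn=\frac1m$, which is at most
$\tau_0$ for large $a$. Consider an algorithm that makes at most $2d-1$ queries. For fixed coins and this $i$ it is
a decision tree. Queries to copies of $x_0$ are always answered by $0$, so reaching a given leaf is an event determined by at most
$2d-1$ coordinates of $C_0$ other than $x_0$. Conditioned on it (if it has positive probability), $c_i$ is uniform by the independence just proved,
while the output is fixed. So for fixed coins the output equals $c_i$ with probability at most $\frac12$ over $c$. Averaging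
over the coins, some $c\in C$ is decoded correctly at $i$ with probability at most $\frac12<\frac23$. Thus $C$ is
not $(2d-1,\tau_0)$-locally self-correctable. Since $a$ may be arbitrarily large, there are such codes for infinitely many $n$, and all of them
are $n^{-\gamma}$-biased. Hence $k\ge2d$, also if only $n^{-\gamma}$-biased codes are considered.
\end{proof}

\begin{remark}
For fixed $\gamma<\frac12$ the lower bound grows with $t$, so no single number of queries serves all values of $t$;
for fixed $t$ it grows without bound as $\gamma\to0$. In this sense the sparsity and the polynomial rate, which enter the upper bound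
through \eqref{eq:E}, are both needed. The condition
$\gamma<\frac12$ is used in the proof of Theorem~\ref{thm:lower} to make room for the repetition: it allows $1/(2\gamma')>1$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{sparse} \emph{Local-Testability and Self-Correctability of $q$-ary Sparse Linear Codes},
\texttt{http://firstlight.cn/\allowbreak upload/\allowbreak plusfile/\allowbreak 20113/3/\allowbreak 201133132524.pdf}.
\bibitem{LN} Lidl and Niederreiter, \emph{Finite Fields}.
\end{thebibliography}

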